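
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Sorting integers of arbitrary size in linear time\\ with multiplication and integer division}


\begin{abstract}
We show that a unit-cost random access machine with addition, subtraction, multiplication and integer division sorts any $n$ nonnegative integers, of arbitrary magnitude, in $O(n)$ steps. All $n$ ranks are computed at once. They are the rounded values, at the inputs, of one rational function, a sum of translates of a function that imitates a step function at fewer than $n$ adaptively chosen scales. A value of a polynomial at an input is read off as the remainder of a single long integer. A refinement of the choice of scales keeps all integers polynomially long: $O(n^{13}\log(nM))$ bits suffice, where $M-2$ is the largest input.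
\end{abstract}

\section{The question and the answer}

\paragraph{The machine.}
A unit-cost random access machine (RAM) has registers $R_0,R_1,R_2,\ldots$, each holding an integer of unbounded size. Its instructions load constants, copy registers directly or indirectly ($R_i:=R_{R_j}$ and $R_{R_i}:=R_j$), compare two registers and branch, jump, halt, and perform arithmetic $R_i:=R_j\circ R_k$ with $\circ$ from a fixed list of operations. Every instruction costs one step. A $RAM_1$ has the operations addition, subtraction, multiplication and integer division $\lfloor x/y\rfloor$, where division is used only with $x\ge 0$ and $y>0$. For such operands $x\bmod y=x-y\lfloor x/y\rfloor$ takes $O(1)$ steps.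

At the start $R_0=n$, the registers $R_1,\dots,R_n$ hold integers $x_1,\dots,x_n\ge 0$, and all other registers hold $0$. A program \emph{sorts} the input if, when it halts, $R_1,\dots,R_n$ contain $x_1,\dots,x_n$ in nondecreasing order.

\paragraph{The question.}
Can a $RAM_1$ sort arbitrary $n$-tuples of integers in linear time? This was posed as an open question in \cite{ub}. The number of steps is to be bounded in terms of $n$ alone, while the inputs may be as large as one likes. Three known results frame the question.
\begin{itemize}
\item[(i)] A $RAM_1$ can sort $n$ integers from $[0,2^{cn}]$ in $O(n\log c+n)$ steps, where $c\ge2$ may depend on $n$ and the implied constant is independent of $n$ and $c$. In particular, inputs from $[0,n^n]$ can be sorted in $O(n\log\log n)$ steps.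
\item[(ii)] A RAM with addition, subtraction and the two shifts $x\cdot 2^{y}$ and $\lfloor x/2^{y}\rfloor$, where $y\ge0$ is the contents of a register, can sort any $n$ integers in $O(n)$ steps.
\item[(iii)] (Paul and Simon) Every sorting program that uses only addition, subtraction and multiplication needs $\Omega(n\log n)$ steps on some inputs in the range $[0,n^n-1]$.
\end{itemize}
These point in different directions. By (iii) division must be used in an essential way. By (ii) some arithmetic is strong enough, but a shift forms $2^y$ in one step, whereas an arithmetic step of a $RAM_1$ at most squares the largest absolute value present (once that is at least $2$). So if $N\ge2$ bounds the inputs, $n$ and the constants of the program, then after $s$ steps all numbers are at most $N^{2^s}$ in absolute value; the number $2^{N}$ is out of reach in $O(n)$ steps when $N$ is sufficiently large in terms of $n$. And the bound in (i) grows with the magnitude of the inputs. One might therefore guess that the magnitude has to enter. It does not.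

\begin{theorem}\label{thm:main}
There are a $RAM_1$ program and a constant $K$ such that, for all $n\ge1$ and all nonnegative integers $x_1,\dots,x_n$, the program sorts the input and halts within $Kn$ steps.
\end{theorem}

The proof uses none of (i)--(iii). It computes with integers of $2^{O(n)}\log M$ bits, where $M=2+\max_i x_i$. Such lengths are not necessary.

\begin{theorem}\label{thm:short}
Theorem~\ref{thm:main} remains true under the following additional restrictions: the program uses only registers with addresses $O(n)$, and every integer occurring has at most $O\bigl(n^{13}\log(nM)\bigr)$ bits, where $M=2+\max_i x_i$.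
\end{theorem}

\begin{theorem}\label{thm:ext}
\begin{itemize}
\item[(a)] The linear bound is optimal: for every $n$, every sorting program on such a machine needs at least $2\lfloor n/2\rfloor$ steps on some input. Division is indispensable: without it $\Omega(n\log n)$ steps are required, even for inputs in $[0,n^n-1]$.
\item[(b)] A $RAM_1$ can also sort in $O(n)$ steps $n$ signed integers, and $n$ rationals given as pairs $(p_i,q_i)$ of integers with $q_i>0$. It can sort $n$ tuples from $\mathbb Z_{\ge0}^k$ lexicographically in $O(kn)$ steps.
\end{itemize}
\end{theorem}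

\paragraph{The method.}
Let $H(t)$ be $0$, $1$ or $2$ according as $t<0$, $t=0$ or $t>0$. It suffices to compute, for every $j$, the sum $\sum_i H(x_j-x_i)$. It is an integer between $1$ and $2n$ that determines the place of $x_j$; counting sort does the rest. Three ideas make all $n$ of these sums available in $O(n)$ steps.
\begin{itemize}
\item \emph{Division evaluates polynomials.} The remainder of $f(Z)$ modulo $Z-y$ is $f(y)$ if $f(y)\ge0$ and $Z$ is large. So one long integer $f(Z)$ represents a polynomial, and each further value of it costs $O(1)$ steps (Section~\ref{sec:tools}).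
\item \emph{Few scales suffice for a step function.} A rational function built from a list of ``scales'' $T$ approximates $H(t)$ well at every $t\ne0$ for which $|t|$ is not too far, in ratio, from one of the scales. From at most $n$ suitable scales the sums can be computed in linear time (Section~\ref{sec:ranks}).
\item \emph{Logarithmic derivatives find the scales} (Section~\ref{sec:scales}).
\end{itemize}
Section~\ref{sec:memory} deals with memory, and Sections~\ref{sec:short} and~\ref{sec:ext} prove Theorems~\ref{thm:short} and~\ref{thm:ext}.

\section{Two tools}\label{sec:tools}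

\begin{lemma}[Evaluation by division]\label{lem:eval}
Let $f\in\mathbb Z[X]$, let $Z>y$ be integers with $f(Z)\ge0$, and put $m=Z-y$ and $r=f(Z)\bmod m$.
\begin{itemize}
\item[(a)] If $0\le f(y)<m$, then $f(y)=r$.
\item[(b)] If $|f(y)|<m/2$, then $|f(y)|=\min(r,m-r)$.
\end{itemize}
\end{lemma}

\begin{proof}
In $\mathbb Z[X]$ the polynomial $X-y$ divides $f(X)-f(y)$, so $f(Z)\equiv f(y)\pmod m$. This gives (a). In (b), if $f(y)\ge0$ then $r=f(y)<m/2<m-r$. If $f(y)<0$ then $r=m-|f(y)|>m/2>m-r=|f(y)|$.
\end{proof}

For example, let $f(X)=X(X-7)$ and $Z=1000$, so that $f(Z)=993000$ and $f'(Z)=1993$. Modulo $Z-1=999$ the remainders are $993$ and $994$, and indeed $|f(1)|=999-993=6$ and $|f'(1)|=999-994=5$. The point is that $f(Z)$, once computed, can be reduced modulo many different $Z-y$.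

\medskip
The second tool is an approximate step function. A bounded rational function is continuous at $0$ and has the same limit at $+\infty$ and at $-\infty$, so it can imitate a step only where $|t|$ is neither too small nor too large. We prescribe the places by a list of scales. Let $\mathcal T$ be a finite list of positive integers, let $e$ be an even positive integer, and put
\[
P(t)=\prod_{T\in\mathcal T}(T+t)^e ,\qquad
\phi(t)=\frac{2P(t)}{P(t)+P(-t)} .
\]
(For the empty list $P=1$ and $\phi=1$.) Since $e$ is even, $P(t)\ge0$ for all real $t$. The denominator is positive: $P(t)=0$ forces $t<0$ and $P(-t)=0$ forces $t>0$, so the two terms never vanish together. Hence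
\begin{equation}\label{eq:phi}
0\le\phi(t)\le2,\qquad \phi(0)=1,\qquad \phi(-t)=2-\phi(t).
\end{equation}
(For odd $e$ this would fail: $\mathcal T=(1)$ and $e=1$ give $\phi(t)=1+t$.)

\begin{lemma}\label{lem:sign}
Let $t>0$, $\Lambda\ge1$, and suppose that some $T\in\mathcal T$ satisfies $\Lambda^{-1}\le t/T\le\Lambda$. Then
\[
2-2\exp(-e/\Lambda)\le\phi(t)\le 2,\qquad 0\le\phi(-t)\le2\exp(-e/\Lambda).
\]
\end{lemma}

\begin{proof}
We have $P(t)>0$ and
\[
\rho:=\frac{P(-t)}{P(t)}=\prod_{T\in\mathcal T}\Bigl|\frac{1-t/T}{1+t/T}\Bigr|^e ,
\]
where every factor is at most $1$. For $r>0$ the quantity $|1-r|/(1+r)$ is at most $1-r$ if $r\le1$, and at most $1-1/r$ if $r\ge1$. For $r\in[\Lambda^{-1},\Lambda]$ it is therefore at most $1-1/\Lambda$. The factor of the given $T$ yields $\rho\le(1-1/\Lambda)^e\le\exp(-e/\Lambda)$. Now $\phi(t)=2/(1+\rho)\ge2-2\rho$, and the rest follows from \eqref{eq:phi}.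
\end{proof}

Two features of this proof will matter. A superfluous scale never harms, since its factor is at most $1$. And a scale that is wrong by a factor $\Lambda$ is still good enough if $e$ is large compared with $\Lambda$; forming $e$-th powers for $e=2^h$ costs only $h$ squarings.

\begin{definition}
A list $\mathcal T$ of positive integers \emph{covers} $x_1,\dots,x_n$ \emph{within} $\Lambda\ge1$ if for all $i,j$ with $x_i<x_j$ there is $T\in\mathcal T$ with $T/\Lambda\le x_j-x_i\le\Lambda T$.
\end{definition}

\subsection*{Three numbers by hand}
Take the input $(0,b,1)$ with $b\ge4$. Its differences are $1$, $b-1$ and $b$. With the single scale $T=b+1$ we have $P(-1)/P(1)=(b/(b+2))^e$, which tends to $1$ as $b\to\infty$ for every fixed $e$: this scale serves the long differences but not the short one. A single bounded scale has the opposite defect.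

Here is how Section~\ref{sec:scales} will choose the scales. Process the inputs in the given order, and when $x_k$ arrives, compute $|f(x_k)|$ and $|f'(x_k)|$ for the polynomial $f$ whose roots are the earlier values. The quotient $f'(x_k)/f(x_k)$ is $\sum_{j<k}1/(x_k-x_j)$. If one term dominates, the reciprocal of the sum is, in absolute value, roughly the distance from $x_k$ to the nearest earlier value. For $x_2=b$ we get $f=X$ and $|f(b)/f'(b)|=b$, and we record the scale $1+b$. For $x_3=1$ we get $f=X(X-b)$ and $|f(1)/f'(1)|=(b-1)/(b-2)\in(1,2)$, and we record $1+1=2$. (For $b=7$ the numbers $6$ and $5$ were computed above by division.) With $\mathcal T=(b+1,2)$ the three ratios $P(-t)/P(t)$ are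
\begin{align*}
t=1:&\quad \Bigl(\frac{b}{b+2}\cdot\frac13\Bigr)^e<3^{-e},\\
t=b-1:&\quad \Bigl(\frac{2}{2b}\cdot\frac{b-3}{b+1}\Bigr)^e<4^{-e},\\
t=b:&\quad \Bigl(\frac{1}{2b+1}\cdot\frac{b-2}{b+2}\Bigr)^e<9^{-e}.
\end{align*}
With $e=4$, each $\phi(\pm t)$ is within $2/81$ of $2$ or $0$. So the sums $\sum_i\phi(x_j-x_i)$, for $x_j=0,b,1$, differ by at most $4/81$ from
\[
1+0+0=1,\qquad 2+1+2=5,\qquad 2+0+1=3 .
\]
Rounding gives the keys $1,5,3$, which are ordered like $0,b,1$. The same exponent $e=4$ works for every $b$, however large. What remains is to do this for $n$ numbers in $O(n)$ steps, and to show that the recorded scales always suffice.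

\section{From scales to ranks}\label{sec:ranks}

In this section we suppose that suitable scales are known. The keys to be computed are
\[
\kappa_j=2\cdot\#\{i:x_i<x_j\}+\#\{i:x_i=x_j\}\in[1,2n].
\]
If $x_j=x_l$ then $\kappa_j=\kappa_l$. If $x_j<x_l$, then all $i$ with $x_i\le x_j$ count twice in $\kappa_l$, so $\kappa_l>\kappa_j$. Hence counting sort on the keys sorts the input in $O(n)$ steps.

\begin{proposition}\label{prop:ranks}
Let $\mathcal T$ be a list of at most $n$ positive integers that covers $x_1,\dots,x_n$ within $\Lambda$, let $e=2^h$ with $h\ge1$ and $e\ge8n\Lambda$, and let $B,Z_1,Z_2$ be integers such that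
\begin{gather}
B\ge4,\qquad x_j<B,\qquad T+x_j\le B\quad\text{for all }T\in\mathcal T\text{ and all }j,\label{eq:B}\\
Z_1\ge B^{en^2+n+1},\qquad Z_2\ge Z_1^{2en+2}.\label{eq:Z}
\end{gather}
From $n$, the $x_j$, $\mathcal T$, $h$, $Z_1$ and $Z_2$ the keys $\kappa_1,\dots,\kappa_n$ can be computed in $O(n+h)$ steps.
\end{proposition}

\begin{proof}
\emph{The keys are rounded values of a rational function.} Consider $\sum_i\phi(x_j-x_i)$. Terms with $x_i=x_j$ are exactly $1$. By Lemma~\ref{lem:sign} every other term differs from $2$ (if $x_i<x_j$) or from $0$ (if $x_i>x_j$) by at most $2\exp(-e/\Lambda)\le2\exp(-8n)<1/(4n)$. Hence the sum is within $1/4$ of the integer $\kappa_j$. In terms of the integer polynomials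
\begin{align*}
\Delta(X)&=\prod_{i}\bigl(P(X-x_i)+P(x_i-X)\bigr),\\
\nu(X)&=\sum_i2P(X-x_i)\prod_{l\ne i}\bigl(P(X-x_l)+P(x_l-X)\bigr),
\end{align*}
the sum equals $\nu(x_j)/\Delta(x_j)$, with $\Delta(x_j)>0$. So
\begin{equation}\label{eq:kappa}
\kappa_j=\Bigl\lfloor\frac{2\nu(x_j)+\Delta(x_j)}{2\Delta(x_j)}\Bigr\rfloor .
\end{equation}

\emph{Computing the values.} Evaluating $n^2$ terms is too expensive. By Lemma~\ref{lem:eval} it would be enough to have the two integers $\nu(Z_1)$ and $\Delta(Z_1)$ and to reduce them modulo all $Z_1-x_j$. These integers are built from the $2n$ numbers $P(Z_1-x_i)$ and $P(x_i-Z_1)$. Each of them is a product of up to $n$ powers, so computing them one by one is again too expensive. But they are values of the single polynomial $P$ at $2n$ points, and Lemma~\ref{lem:eval} applies once more, with the larger base point $Z_2$. This is why two base points are used. In detail: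
\begin{enumerate}
\item Compute $\Pi=P(Z_2)$ by $|\mathcal T|$ multiplications and $h$ squarings.
\item For $i=1,\dots,n$ compute
\[
U_i^+=\Pi\bmod\bigl(Z_2-(Z_1-x_i)\bigr),\qquad U_i^-=\Pi\bmod\bigl(Z_2+(Z_1-x_i)\bigr).
\]
\item Start with $\mathsf N=0$ and $\mathsf D=1$. For $i=1,\dots,n$ put first $\mathsf N:=\mathsf N\cdot(U_i^++U_i^-)+2U_i^+\cdot\mathsf D$, then $\mathsf D:=\mathsf D\cdot(U_i^++U_i^-)$.
\item For $j=1,\dots,n$ compute $\mathsf N\bmod(Z_1-x_j)$ and $\mathsf D\bmod(Z_1-x_j)$, and from them $\kappa_j$ by \eqref{eq:kappa}.
\end{enumerate}
This takes $O(n+h)$ steps. We now check that the remainders are the desired values; in particular, all divisions have nonnegative dividend and positive divisor.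

\emph{The remainders in step 2.} Let $|t|\le Z_1$. By \eqref{eq:B} every $T\in\mathcal T$ is at most $B$, so $|T+t|\le B+Z_1\le2Z_1\le Z_1^2$. Hence
\[
0\le P(t)\le Z_1^{2en}<Z_1^{2en+2}-Z_1\le Z_2-t .
\]
Lemma~\ref{lem:eval}(a) with $y=t=\pm(Z_1-x_i)$ gives $U_i^+=P(Z_1-x_i)$ and $U_i^-=P(x_i-Z_1)$. Therefore $\mathsf N=\nu(Z_1)$ and $\mathsf D=\Delta(Z_1)$ after step~3, and both are nonnegative.

\emph{The remainders in step 4.} If $t$ is a difference of two inputs, then $|T+t|\le B$ for all $T\in\mathcal T$ by \eqref{eq:B}, so $0\le P(t)\le B^{en}$. Hence $0<\Delta(x_j)\le2^nB^{en^2}$. Since $\phi\le2$, also $0\le\nu(x_j)\le2n\,\Delta(x_j)$. With $2n\le2^n$ and $B\ge4$ both numbers are at most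
\[
4^nB^{en^2}\le B^{en^2+n}<B^{en^2+n+1}-B< Z_1-x_j ,
\]
and Lemma~\ref{lem:eval}(a) shows that the remainders in step~4 are $\nu(x_j)$ and $\Delta(x_j)$.
\end{proof}

\section{Finding the scales; proof of Theorem~\ref{thm:main}}\label{sec:scales}

\paragraph{What to look for.}
There may be about $n^2/2$ different differences, but fewer than $n$ scales are enough in principle. If $x_i<x_j$ are at distance $t$, the largest gap between consecutive values in $[x_i,x_j]$ lies between $t/n$ and $t$, so the gaps between neighbors cover the input within $n$. Of course, to find neighbors is to sort. What can be computed cheaply, as in the example with three numbers, is the logarithmic derivative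
\[
\sigma_k=\sum_{j}\frac1{x_k-x_j}
\]
over the distinct values $x_j\ne x_k$ that came before $x_k$. If the terms had equal signs, $1/|\sigma_k|$ would be, up to a factor $n$, the distance to the nearest earlier value. The difficulty is cancellation. On the input $(0,2g,g)$ with $g\ge1$ the third value has $\sigma_3=\frac1g-\frac1g=0$ and gives no scale at all. Here no harm is done: the difference $g$ is within a factor $3$ of the scale $2g+1$ recorded for the second value. On the input $(0,2g,g+1)$ with $g\ge2$ we have $\sigma_3=-2/(g^2-1)$, and the third value suggests a scale near $g^2/2$ that has nothing to do with the input. A cap at $M$ keeps such scales from growing, and apart from that they are harmless. We now show that, in spite of cancellation, every difference finds a scale within a factor $2^{O(n)}$.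

\paragraph{The algorithm.}
Put
\[
M=2+\max_ix_i,\quad B=2M,\quad e=2^{5n+4},\quad Z_1=B^{2^{7n+5}},\quad Z_2=Z_1^{2^{6n+6}} .
\]
Keep integers $A,A'$, initially $A=1$ and $A'=0$, and an initially empty list $\mathcal T$. For $k=1,\dots,n$:
\begin{enumerate}
\item Let $m=Z_1-x_k$, $r=A\bmod m$, $r'=A'\bmod m$, and $\alpha=\min(r,m-r)$, $\alpha'=\min(r',m-r')$.
\item If $\alpha=0$, skip $x_k$. Otherwise call $k$ and $x_k$ \emph{kept}, and
\begin{itemize}
\item if $\alpha'\ne0$, append $T_k=\min\bigl(M,1+\lfloor\alpha/\alpha'\rfloor\bigr)$ to $\mathcal T$;
\item put $A':=A'\cdot(Z_1-x_k)+A$ and then $A:=A\cdot(Z_1-x_k)$.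
\end{itemize}
\end{enumerate}

By the product rule, at every moment $A=f(Z_1)$ and $A'=f'(Z_1)$, where $f(X)=\prod_j(X-x_j)$ over the indices kept so far. Both are nonnegative since $Z_1>x_j$. We have $|f(x_k)|\le M^n$ and $|f'(x_k)|\le nM^n$, and both bounds are at most $\frac12(2M)^n=\frac12B^n$ because $2n\le2^n$. As $Z_1-x_k>B^{2^{7n+5}}-B\ge B^n$, Lemma~\ref{lem:eval}(b) gives
\[
\alpha=|f(x_k)|,\qquad \alpha'=|f'(x_k)| .
\]
So $k$ is kept if and only if $x_k$ differs from all earlier kept values, and each distinct input value is kept exactly once. For a kept $k$,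
\[
\sigma_k:=\frac{f'(x_k)}{f(x_k)}=\sum_{j<k,\ j\text{ kept}}\frac1{x_k-x_j},\qquad \frac{\alpha}{\alpha'}=\frac1{|\sigma_k|}\ \text{ if }\sigma_k\ne0 .
\]

\begin{proposition}\label{prop:scales}
If $x_i\ne x_j$ and $d=|x_i-x_j|$, then there is $T\in\mathcal T$ with
\[
\frac d{n^2}\le T\le2^{4n+2}d .
\]
\end{proposition}

The idea is to choose the right moment. Between two values $a<b$ at distance $d$ there is a gap of length at least $d/(n-1)$. Consider the first moment at which a value $x_k$ arrives such that both sides of this gap are occupied near $a$ and $b$. Then all earlier values near $x_k$ lie beyond the gap, on one side of $x_k$, and their terms cannot cancel one another. They could only be cancelled by the terms of values farther out. So ``near'' should mean: in a cluster that is isolated from all other values. Such a cluster exists because enlarging the diameter by a factor $2^{O(l)}$ is necessary only if it swallows $l$ new points.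

\begin{proof}
Let $S$ be the set of distinct input values, so that $2\le|S|\le n$, and let $a<b$ be the two given values, $d=b-a$. A \emph{cluster} is a set $Q=S\cap[u,v]$ with $u<v$ in $S$; its diameter is $q=v-u$, and $\operatorname{dist}(z,Q)$ denotes the distance from $z\in S\setminus Q$ to $[u,v]$.

\emph{Claim. There is a cluster $Q\supseteq\{a,b\}$ with $d\le q\le2^{4n}d$ and}
\begin{equation}\label{eq:isolated}
\sum_{z\in S\setminus Q}\frac1{\operatorname{dist}(z,Q)}\le\frac1{2q}.
\end{equation}
Start with $Q_0=S\cap[a,b]$, of diameter $q_0=d$. Suppose that $Q_s$, of diameter $q_s$, violates \eqref{eq:isolated}, and let $r_1\le r_2\le\cdots$ be the distances of the points outside. If $r_l\ge2^{l+1}q_s$ held for every $l$ in this finite list, then $\sum_l1/r_l\le\sum_{l\ge1}2^{-l-1}/q_s=1/(2q_s)$, a contradiction. So $r_l<2^{l+1}q_s$ for some $l=l_s\ge1$. Let $Q_{s+1}$ consist of $Q_s$ and all outside points at distance at most $r_l$. This is a cluster with at least $l_s$ more points, and its diameter satisfies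
\[
q_{s+1}\le q_s+2r_l<(1+2^{l_s+2})q_s\le2^{l_s+3}q_s\le2^{4l_s}q_s .
\]
The process stops, at the latest when $Q_s=S$, where the sum in \eqref{eq:isolated} is empty. Since $\sum_sl_s\le|S|\le n$, the final diameter is at most $2^{4n}d$. This proves the claim.

Let $Q$ be as in the claim. The set $S\cap[a,b]$ has at most $n-1$ gaps between consecutive elements. So there are consecutive $c<c'$ in it with $c'-c\ge d/(n-1)$. Let
\[
Q^-=\{z\in Q:z\le c\}\ni a,\qquad Q^+=\{z\in Q:z\ge c'\}\ni b .
\]
Since $c$ and $c'$ are also consecutive in $S$, we have $Q=Q^-\cup Q^+$. All values of $S$ are eventually kept, so there is a least kept index $k$ such that the values kept up to and including $k$ meet both $Q^-$ and $Q^+$. Then $x_k$ lies in one of these parts, and the earlier kept values in $Q$ all lie in the other. There are at least one and at most $n-1$ of them, they are on the same side of $x_k$, and their distances from $x_k$ lie between $d/(n-1)$ and $q$. So their contribution to $\sigma_k$ has absolute value between $1/q$ and $(n-1)^2/d$. By \eqref{eq:isolated}, and since $|x_k-z|\ge\operatorname{dist}(z,Q)$, the earlier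 kept values outside $Q$ contribute at most $1/(2q)$ in absolute value. With $q\ge d$ we get
\[
\frac1{2q}\le|\sigma_k|\le\frac{(n-1)^2}d+\frac1{2q}\le\frac{(n-1)^2+\frac12}d\le\frac{n^2}d .
\]
Hence $\sigma_k\ne0$, a scale $T_k$ was recorded, and $\tau=1/|\sigma_k|$ satisfies $d/n^2\le\tau\le2q\le2^{4n+1}d$. Now $T_k=\min(M,1+\lfloor\tau\rfloor)\ge d/n^2$ because $M>d$ and $1+\lfloor\tau\rfloor>\tau$. Finally $T_k\le1+\tau\le2^{4n+2}d$, because $d\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:scales} and $n^2\le2^{4n+2}$, the list $\mathcal T$ covers the input within $\Lambda=2^{4n+2}$. We check the hypotheses of Proposition~\ref{prop:ranks} with $h=5n+4$, using $2n\le2^n$.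
\begin{itemize}
\item $|\mathcal T|\le n$, and $8n\Lambda\le2^{n+2}\cdot2^{4n+2}=e$.
\item \eqref{eq:B} holds since $B=2M\ge4$, $x_j\le M-2$ and $1\le T\le M$.
\item $en^2+n+1\le2^{5n+4}\cdot2^{2n}+n+1\le2^{7n+5}$, so $Z_1\ge B^{en^2+n+1}$.
\item $2en+2\le4en\le2^2\cdot2^{5n+4}\cdot2^n=2^{6n+6}$, so $Z_2\ge Z_1^{2en+2}$.
\end{itemize}
So the program computes $M$ in $O(n)$ steps, $Z_1$ and $Z_2$ by $13n+11$ squarings, the scales in $O(n)$ steps, and the keys $\kappa_j$ in $O(n+5n+4)=O(n)$ steps. Counting sort on the keys takes $O(n)$ steps. Section~\ref{sec:memory} shows how to obtain variables and arrays with access in $O(1)$ steps, at the cost of $O(n)$ further steps. All implied constants are absolute.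
\end{proof}

\section{Memory}\label{sec:memory}

The input occupies exactly the registers that a program would like to use as variables. We describe how to get free variables without losing information. Suppose that the program refers directly only to $R_0,\dots,R_c$, where $c\ge2$ is a constant. Fix $q\ge2$ with $2^q\ge c+2$.

\emph{Prologue.} Execute $R_0:=R_0+R_0$ exactly $q$ times, so that $R_0=\beta:=2^qn>\max(2n,c)$. Then execute $R_{R_0}:=R_1$ and $R_1:=1$, and for $s=2,\dots,c$ (as straight-line code) $R_0:=R_0+R_1$ and $R_{R_0}:=R_s$. All indirect writes go to addresses at least $\beta$, so nothing unsaved is lost. For $1\le s\le c$ the old contents of $R_s$ now stands at address $\beta+s-1$, and $R_1,\dots,R_c$ are free. Since $R_0=2^qn+c-1$ and $c-1<2^q$, we recover $n=\lfloor R_0/2^q\rfloor$. In $O(n)$ steps the inputs are copied to an array beyond address $\beta+c$. All further arrays (scales, remainders, keys, counters, output) are placed behind it, in registers that are initially zero, and are accessed by indirect addressing. There are boundedly many arrays, of length $O(n)$ each, so all addresses are $O(n)$.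

\emph{Epilogue.} Let the sorted output stand at addresses $\gamma+1,\dots,\gamma+n$. First copy the entries $s$ with $c<s\le n$ to $R_s$ by a loop. Then set $R_0:=\gamma+c$ and $R_1:=1$, and for $s=c,c-1,\dots,2$ (as straight-line code) execute $R_s:=R_{R_0}$ and $R_0:=R_0-R_1$. Finally execute $R_1:=R_{R_0}$ and halt. If $n<c$, the registers $R_s$ with $n<s\le c$ receive irrelevant values.

This completes the proof of Theorem~\ref{thm:main}.

\section{Integers of polynomial length}\label{sec:short}

In Theorem~\ref{thm:main} exponentially long integers occur because the scales are only guaranteed to be accurate up to a factor $2^{O(n)}$, so that we took $e$ exponential. We now find scales that are accurate up to a polynomial factor; apart from the parameters, everything else stays as it is. Let $n\ge2$. (For $n=1$ the program runs the prologue, copies the input and runs the epilogue.)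

\subsection{Insertion distances}
As before, $x_k$ is kept if it differs from all earlier kept values. For a kept index $k$ other than the first, let $\delta_k\ge1$ be the distance from $x_k$ to the nearest earlier kept value. These fewer than $n$ numbers would be good scales.

\begin{lemma}\label{lem:blocks}
Let $u\ne v$ be among the values kept up to some time, and $d=|u-v|$. Then some non-first kept index $l$ up to that time satisfies $d/n\le\delta_l\le3d$.
\end{lemma}

\begin{proof}
Split the values kept so far, in sorted order, into blocks: maximal runs in which consecutive gaps are less than $d/n$. A block has at most $n-1$ gaps, hence diameter less than $d$, so $u$ and $v$ lie in different blocks. Let $u',v'$ be the earliest kept members of the blocks of $u$ and $v$, and let $x_l$ be the later of $u',v'$. The other one was kept before $l$, so $l$ is not the first kept index, and $\delta_l\le|u'-v'|\le|u'-u|+|u-v|+|v-v'|\le3d$. All values kept before $l$ lie in blocks other than that of $x_l$, hence at distance at least $d/n$ from $x_l$. So $\delta_l\ge d/n$.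
\end{proof}

The distance $\delta_k$ is a minimum and not directly accessible to polynomials. But its square nearly is. The sum
\[
p_k=\sum_{j<k,\ j\text{ kept}}\frac1{(x_k-x_j)^2}
\]
has no cancellation, and $\delta_k^{-2}\le p_k\le n\delta_k^{-2}$. What is missing is the square root: Lemma~\ref{lem:sign} needs factors $T+t$ with $T$ of the size of $\delta_k$, and there is no instruction for roots. However, a \emph{guess} for the root can be tested by squaring. We make two guesses, up to powers of $n$. If the near values lie on one side of $x_k$, the logarithmic derivative $\sigma_k$ does not suffer from cancellation and $1/|\sigma_k|$ is a good guess. If there are near values on both sides of $x_k$, then their mutual distance is comparable to $\delta_k$ up to a factor $O(n)$, and by Lemma~\ref{lem:blocks} a scale of about this size is already in the list. We fetch it by a weighted average over the list, with weights that single out the scales whose squares are close to $1/p_k$. Numerator and denominator of this average are polynomials in an approximation $Y$ of $1/p_k$, so Lemma~\ref{lem:eval} makes the average available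 in $O(1)$ steps.

\subsection{The algorithm}
Put $M=2+\max_ix_i$ and $B=4nM$. Let $e$ be the least power of two with $e\ge72n^3$, and put
\[
Z_1=B^{2^a},\ a\text{ least with }2^a\ge en^2+n+1;\qquad
Z_2=Z_1^{2^b},\ b\text{ least with }2^b\ge2en+2 .
\]
All of this takes $O(\log n)$ steps once $M$ is known. Besides $A=f(Z_1)$ and $A'=f'(Z_1)$, maintain $C=g(Z_1)$ for
\[
g(X)=\sum_j\prod_{l\ne j}(X-x_l)^2\qquad(j,l\text{ over kept indices}),
\]
initially $C=0$. When $x_k$ is kept, $C:=C\cdot(Z_1-x_k)^2+A^2$ with the old $A$. For the current list $\mathcal T=(T_l)$ maintain also the values at $V=Z_1$ of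
\begin{align*}
\Omega(V)&=\prod_l(T_l^4+V^2),\\
a(V)&=\sum_lT_l^3\prod_{l'\ne l}(T_{l'}^4+V^2),\qquad
b(V)=\sum_lT_l^2\prod_{l'\ne l}(T_{l'}^4+V^2),
\end{align*}
initially $1$, $0$ and $0$. When $T$ is appended, $a(V)$ becomes $a(V)(T^4+V^2)+T^3\Omega(V)$, $b(V)$ becomes $b(V)(T^4+V^2)+T^2\Omega(V)$, and then $\Omega(V)$ is multiplied by $T^4+V^2$. So all updates take $O(1)$ steps.

Whether $x_k$ is kept is decided by $|f(x_k)|$, as in Section~\ref{sec:scales}. The first kept value gets no scale. For every later kept $k$, obtain $|f(x_k)|$, $|f'(x_k)|$ and $g(x_k)$ by Lemma~\ref{lem:eval}, modulo $Z_1-x_k$, and put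
\[
Y=1+\bigl\lfloor f(x_k)^2/g(x_k)\bigr\rfloor .
\]
Form the candidates
\[
\tau_1=1+\bigl\lfloor|f(x_k)|/|f'(x_k)|\bigr\rfloor\ \ (\text{if }f'(x_k)\ne0),\qquad
\tau_2=1+\bigl\lfloor a(Y)/b(Y)\bigr\rfloor\ \ (\text{if }\mathcal T\ne\emptyset),
\]
where $a(Y)$ and $b(Y)$ are obtained by Lemma~\ref{lem:eval}, modulo $Z_1-Y$. For each candidate $\tau$ and each integer $i$ with $|i|\le12$ form
\[
T=\tau\,n^{|i|}\ \ (i\le0),\qquad T=1+\lfloor\tau/n^i\rfloor\ \ (i>0),
\]
and append as $T_k$ the first $T$ found that passes the test
\begin{equation}\label{eq:test}
Y\le T^2\le4n^2Y .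
\end{equation}
This costs $O(1)$ steps for each $k$.

\begin{proposition}\label{prop:root}
For every kept $k$ other than the first, a $T$ satisfying \eqref{eq:test} is found, and
\[
\frac{\delta_k}{3n}\le T_k\le3n\,\delta_k .
\]
Moreover, all values taken from Lemma~\ref{lem:eval} in this algorithm are correct.
\end{proposition}

\begin{proof}
\emph{Correctness of $|f(x_k)|$, $|f'(x_k)|$ and $g(x_k)$.} Let $k$ be any index. We have $|f(x_k)|\le M^n$, $|f'(x_k)|\le nM^n$ and $0\le g(x_k)\le nM^{2n}$, so these are at most $B^{2n+1}\le B^{5n+4}$. Since $e\ge72n^3$, we have $en^2+n+1\ge5n+6$, so $Z_1\ge B^{5n+6}$, and therefore $Z_1-x_k>B^{5n+6}-B^2>2B^{5n+4}$. So Lemma~\ref{lem:eval} gives $|f(x_k)|$, $|f'(x_k)|$ and $g(x_k)$. In particular, the kept indices are the right ones.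

From now on let $k$ be a kept index other than the first. We use induction on $k$ and suppose that the statement holds for smaller indices.

\emph{Correctness of $a(Y)$ and $b(Y)$.} We have $f(x_k)\ne0$ and $g(x_k)/f(x_k)^2=p_k>0$. Write $\delta=\delta_k$ and $y=\sqrt Y$. From $\delta^2/n\le1/p_k\le\delta^2$ and $\delta\ge1$ we get $\delta^2/n\le Y\le1+\delta^2\le2\delta^2$, that is,
\begin{equation}\label{eq:y}
\frac{\delta}{\sqrt n}\le y\le\sqrt2\,\delta,\qquad y\ge1 .
\end{equation}
In particular $Y\le2M^2\le B^2$. By induction every $T_l$ with $l<k$ is at most $3n\delta_l\le3nM<B$. Hence $0\le a(Y),b(Y)\le nB^3(2B^4)^n\le B^{5n+4}$. As $Z_1-Y\ge B^{5n+6}-B^2>2B^{5n+4}$, the values $a(Y)$ and $b(Y)$ are correct as well, and $b(Y)>0$ if $\mathcal T\ne\emptyset$.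

\emph{Accepted scales are good.} If $T$ passes \eqref{eq:test}, then $y\le T\le2ny$, and by \eqref{eq:y} $\delta/\sqrt n\le T\le2\sqrt2\,n\delta$. This implies the asserted bounds.

\emph{A rough candidate suffices.} Suppose that a candidate $\tau$ satisfies $n^{-12}\le\tau/y\le n^{12}$. Choose the integer $i$ with $n^i\le\tau/y<n^{i+1}$; then $|i|\le12$. If $i\le0$, then $T=\tau n^{-i}\in[y,ny]$. If $i>0$, then $\tau/n^i<T\le\tau/n^i+1$, so $y\le T\le ny+1\le2ny$ because $y\ge1$. In both cases $T$ passes the test. It remains to find such a candidate. Let $L$ be a nearest earlier kept value, so $|x_k-L|=\delta$.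

\emph{Case I: every earlier kept value on the side of $x_k$ opposite to $L$ has distance more than $2n\delta$ from $x_k$.} This includes the case that there is none. The terms of $\sigma_k=f'(x_k)/f(x_k)$ that come from $L$'s side have equal signs and total absolute value at least $1/\delta$. The other terms contribute at most $n\cdot1/(2n\delta)=1/(2\delta)$ in absolute value. Hence $1/(2\delta)\le|\sigma_k|\le n/\delta$, so $f'(x_k)\ne0$ and
\[
\frac\delta n\le\tau_1\le1+2\delta\le3\delta .
\]
By \eqref{eq:y}, $\tau_1/y\in\bigl[1/(\sqrt2\,n),\,3\sqrt n\bigr]\subset[n^{-12},n^{12}]$.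

\emph{Case II: some earlier kept $R$ on the side opposite to $L$ has distance at most $2n\delta$ from $x_k$.} Then $d=|L-R|$ satisfies $\delta\le d\le\delta+2n\delta\le3n\delta$. By Lemma~\ref{lem:blocks}, applied to the values kept before $k$, some non-first kept index $\lambda<k$ has $d/n\le\delta_\lambda\le3d$. By induction
\[
T_\lambda\in\Bigl[\frac d{3n^2},\,9nd\Bigr]\subset\Bigl[\frac\delta{3n^2},\,27n^2\delta\Bigr].
\]
For each scale in the current list put $r_l=T_l/y$. By \eqref{eq:y}, $r_\lambda\ge1/(3\sqrt2\,n^2)$ and $r_\lambda\le27n^{2.5}$. So $r_\lambda\in[1/F,F]$ with $F=27n^3$.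

The number $a(Y)/b(Y)$ is the average of the $T_l$ with weights
\[
v_l=\frac{T_l^2}{T_l^4+Y^2},\qquad Yv_l=\frac1{r_l^2+r_l^{-2}} .
\]
In particular $Yv_\lambda\ge1/(2F^2)$, and so the total weight satisfies $Y\sum_lv_l\ge1/(2F^2)$. Also $Yv_l\le\min(r_l^2,r_l^{-2})$. This quadratic decay is what we need: even after multiplication by $T_l=r_ly$, far too large scales contribute little. Put $G=4nF$.
\begin{itemize}
\item The scales with $r_l<1/G$ have $Yv_l\le G^{-2}$. They carry a fraction of at most $n\cdot2F^2/G^2=1/(8n)\le\frac18$ of the total weight. All others are at least $y/G$. So the average is at least $\frac78\,y/G\ge y/(8nF)$.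
\item The scales with $r_l>G$ contribute to the average at most
$\sum_l yr_l\cdot r_l^{-2}\cdot2F^2\le n\cdot2F^2y/G=Fy/2$.
The remaining ones contribute at most $Gy=4nFy$. So the average is at most $5nFy$.
\end{itemize}
Since $y\ge1$, it follows that
\[
\frac1{8nF}\le\frac{\tau_2}y\le5nF+1\le8nF=216n^4\le n^{12},
\]
where the last step uses $216\le2^8\le n^8$. So $\tau_2$ is a sufficient candidate.

The induction starts with the second kept index, which falls under Case~I.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:short}}
Let $t=x_j-x_i>0$. By Lemma~\ref{lem:blocks}, applied after all insertions, there is $l$ with $t/n\le\delta_l\le3t$. By Proposition~\ref{prop:root}, $t/(3n^2)\le T_l\le9nt$. So $\mathcal T$ covers the input within $\Lambda=9n^2$, and $e\ge72n^3=8n\Lambda$. Moreover $|\mathcal T|\le n$, $B\ge4$, $x_j<B$, and $T_l+x_j\le3nM+M\le4nM=B$. The conditions \eqref{eq:Z} hold by the choice of $a$ and $b$. Hence Proposition~\ref{prop:ranks}, with $h=\log_2e=O(\log n)$, yields the keys in $O(n)$ steps, and counting sort finishes. The total time is $O(n)$, and by Section~\ref{sec:memory} all addresses are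 $O(n)$.

It remains to bound the integers. We have $e=O(n^3)$, so $2^a=O(n^5)$ and $2^b=O(n^4)$. Thus
\[
Z_1=B^{O(n^5)},\qquad Z_2=B^{O(n^9)} .
\]
In the search for scales, $A\le Z_1^n$, $A'\le nZ_1^n$, $C\le nZ_1^{2n}$, and since $T_l<B\le Z_1$ and $T_l^4\le Z_1^2$, the numbers $\Omega(Z_1),a(Z_1),b(Z_1)$ are at most $nB^3(2Z_1^2)^n$. All of these are $B^{O(n^6)}$. The candidates are at most $1+M^n$ and $1+B$, respectively, before multiplication by at most $n^{12}$. In the computation of the keys, $P(Z_2)\le(2Z_2)^{en}=B^{O(n^{13})}$, the numbers $U_i^\pm$ are at most $Z_1^{2en}=B^{O(n^9)}$, and $\mathsf D\le(2Z_1^{2en})^n$ and $\mathsf N\le2n(2Z_1^{2en})^n$ are $B^{O(n^{10})}$. All other integers, including intermediate results, are bounded by sums and products of boundedly many of these bounds. So every integer has $O(n^{13}\log B)=O\bigl(n^{13}\log(nM)\bigr)$ bits. \qed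

\section{Optimality and extensions}\label{sec:ext}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
(a) On the input $n,n-1,\dots,1$ the register $R_i$ contains $n+1-i$ at the start and must contain $i$ at the end. So each of the $2\lfloor n/2\rfloor$ registers with $i\ne n+1-i$ must be overwritten, and a step writes at most one register. The second statement is the theorem of Paul and Simon quoted as (iii) above.

(b) In each case we compute nonnegative integers $y_1,\dots,y_n$ that are ordered like the $n$ objects to be sorted. We apply the algorithm of Theorem~\ref{thm:main} to them up to the computation of the keys $\kappa_j$, and then rearrange the original objects by counting sort on the keys.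

\emph{Signed integers.} Put $y_i=x_i-\min_jx_j$.

\emph{Rationals.} With $D=\prod_iq_i$ the signed integers $p_i\cdot(D/q_i)$ are ordered like the $p_i/q_i$, since they are $D\cdot p_i/q_i$ with $D>0$. The divisions $D/q_i$ are exact. Subtract the minimum.

\emph{Tuples.} Let $D\ge1$ exceed all entries, and put $y_i=\sum_{s=1}^kx_{i,s}D^{k-s}$, computed by Horner's rule in $O(k)$ steps for each $i$. If two tuples first differ at position $s$, then the one with the larger entry there has the larger sum, since $D^{k-s}>\sum_{r>s}(D-1)D^{k-r}$. Moving a tuple takes $O(k)$ steps.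

The memory is organized as in Section~\ref{sec:memory}, where the epilogue copies as many entries as the output has. For rationals the input occupies $R_1,\dots,R_{2n}$, and the prologue works unchanged because $\beta>2n$. For tuples let $R_0=n$, $R_1=k\ge1$, and let the entries stand in $R_2,\dots,R_{nk+1}$. Start with $R_0:=R_0\cdot R_1$ and continue with the prologue for $nk$ in place of $n$. It uses $\beta=2^qnk>\max(nk+1,c)$ and recovers $nk$; then $k$ is the saved contents of $R_1$, and $n=\lfloor nk/k\rfloor$. The epilogue copies an output array of length $nk+1$, consisting of $k$ followed by the sorted tuples.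
\end{proof}

\begin{thebibliography}{1}
\bibitem{ub} \emph{Upper Bounds For Sorting Integers}, \url{http://www.cs.ubc.ca/sites/default/files/tr/1981/TR-81-12.pdf}
\end{thebibliography}

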